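
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Finite squares and finite-to-one functions\\ modulo an ultrafilter on $\aleph_1$}


\begin{abstract}
Let $D$ be a regular ultrafilter on $\aleph_1$ for which the finite square principle $\square^{\mathrm{fin}}_{\aleph_1,D}$ fails. We prove in ZFC that for every increasing continuous sequence $\langle\alpha_i:i<\omega_1\rangle$ in $\omega_1$ there is a set in $D$ that meets every interval $[\alpha_i,\alpha_{i+1})$ in a finite set. This proves Conjecture~2 of \cite{RU}. The method composes coherent families of sets: one family reduces the ordinals below $\omega_2$ to countable ordinals, a second reduces countable ordinals to integers. Iterating the composition gives a sufficient condition for $\square^{\mathrm{fin}}_{\aleph_k,D}$ for every $k<\omega$.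 If $2^{\aleph_1}=\aleph_2$, the converse of the conjecture fails.
\end{abstract}

\section{The question and the results}

We work in ZFC. All filters are proper. A filter $D$ on an infinite cardinal $\lambda$ is \emph{regular} if there are sets $X_\eta\in D$ $(\eta<\lambda)$ such that every $\xi<\lambda$ belongs to $X_\eta$ for only finitely many $\eta$. A filter on $\omega_1$ is \emph{uniform} if it contains no countable set.

\begin{definition}
Let $D$ be a filter on $\lambda$. The \emph{finite square principle} $\square^{\mathrm{fin}}_{\lambda,D}$ states that there are finite sets $C^\xi_\alpha$ and integers $n_\xi<\omega$, for $\alpha<\lambda^+$ and $\xi<\lambda$, such that for all $\xi<\lambda$ and $\alpha<\lambda^+$: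
\begin{itemize}
\item[(a)] $C^\xi_\alpha\subseteq\alpha$;
\item[(b)] $|C^\xi_\alpha|<n_\xi$;
\item[(c)] if $\beta\in C^\xi_\alpha$, then $C^\xi_\beta=C^\xi_\alpha\cap\beta$;
\item[(d)] if $\beta<\alpha<\lambda^+$, then $\{\xi<\lambda:\beta\in C^\xi_\alpha\}\in D$.
\end{itemize}
\end{definition}

\paragraph{What the principle measures.}
Fix $\xi$ and read $\beta\in C^\xi_\alpha$ as ``$\beta$ lies below $\alpha$ in the $\xi$-th order''. By (a) and (c) this order is transitive, and the elements below a given $\alpha$ form a chain: if $\beta<\beta'$ are in $C^\xi_\alpha$, then $\beta\in C^\xi_\alpha\cap\beta'=C^\xi_{\beta'}$. So each $\xi$ gives a tree on $\lambda^+$ (possibly with many roots), and by (b) every node has fewer than $n_\xi$ predecessors. Condition (d) asks that for any two ordinals $\beta<\alpha$, $D$-almost all of these trees place $\beta$ below $\alpha$. The principle thus represents the long order $\lambda^+$ by $\lambda$ trees of finite height. Two consequences are immediate.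

\begin{itemize}
\item[(i)] \emph{$\square^{\mathrm{fin}}_{\lambda,D}$ implies that $D$ is regular.} Put $X_\eta=\{\xi:\eta\in C^\xi_\lambda\}$ for $\eta<\lambda$. By (d) these sets are in $D$, and $\xi$ belongs to $X_\eta$ only for $\eta$ in the finite set $C^\xi_\lambda$.
\item[(ii)] \emph{$\square^{\mathrm{fin}}_{\lambda,D}$ gives a strictly increasing sequence of length $\lambda^+$ in the reduced product $\prod_\xi n_\xi/D$ of finite linear orders,} namely $\alpha\mapsto[\xi\mapsto|C^\xi_\alpha|]_D$. Indeed, if $\beta\in C^\xi_\alpha$, then $|C^\xi_\beta|=|C^\xi_\alpha\cap\beta|<|C^\xi_\alpha|$, and for $\beta<\alpha$ this happens for $D$-almost all $\xi$.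
\end{itemize}
So regularity is what the single index $\alpha=\lambda$ gives, and the principle asks for such finite sets at all $\alpha<\lambda^+$ at once, coherently.

\paragraph{The conjecture.}
A sequence $\langle\alpha_i:i<\omega_1\rangle$ of ordinals is \emph{increasing continuous} if $\alpha_i<\alpha_j$ for $i<j$ and $\alpha_\delta=\sup_{i<\delta}\alpha_i$ for limit $\delta<\omega_1$. Suppose that all $\alpha_i$ are countable. Since $\alpha_i\ge i$, the sequence is unbounded in $\omega_1$. For $\xi\ge\alpha_0$ the least $j$ with $\alpha_j>\xi$ is neither $0$ nor, by continuity, a limit. Hence the countable intervals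
\[
I_i=[\alpha_i,\alpha_{i+1})\qquad(i<\omega_1)
\]
partition $[\alpha_0,\omega_1)$. Conjecture~2 of \cite{RU} reads:

\begin{quote}
\emph{If $D$ is a regular ultrafilter on $\aleph_1$ such that $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$, then for any increasing continuous $\langle\alpha_i:i<\omega_1\rangle$ with $\alpha_i<\omega_1$, there is $A\in D$ such that $A\cap[\alpha_i,\alpha_{i+1})$ is finite for all $i<\omega_1$.}
\end{quote}

To see what answer to expect, look at the contrapositive. Number the points of each interval by an injection $e_i:I_i\to\omega$, and give $\xi\in I_i$ the two coordinates $(i,e_i(\xi))\in\omega_1\times\omega$. For $h:\omega_1\to\omega$, the points lying below the graph of $h$ form a set with finite intersection with every $I_i$. Suppose that no member of $D$ has finite intersection with every $I_i$. A regular ultrafilter on $\omega_1$ is uniform, as we check at the end of this section. So for all $i_0<\omega_1$ and $h:\omega_1\to\omega$, $D$ contains the set of points $\xi\in\bigcup_iI_i$ with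
\[
i\ge i_0\quad\text{and}\quad e_i(\xi)\ge h(i),\qquad\text{where }\xi\in I_i.
\]
Thus, modulo $D$, the first coordinate is beyond every countable ordinal, and the second is beyond every integer, even one chosen after seeing the first coordinate. We want to represent $\omega_2$ by finite trees. There are two steps down, from ordinals below $\omega_2$ to countable ordinals and from countable ordinals to integers, and $D$ supplies one coordinate for each. One therefore guesses that such a $D$ satisfies the square principle. This is so.

\begin{theorem}\label{thm:main}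
Let $D$ be a regular, or merely uniform, ultrafilter on $\aleph_1$. Suppose there is an increasing continuous $\langle\alpha_i:i<\omega_1\rangle$ in $\omega_1$ such that no $A\in D$ has all the sets $A\cap[\alpha_i,\alpha_{i+1})$ finite. Then $\square^{\mathrm{fin}}_{\aleph_1,D}$ holds. Equivalently, $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$ implies the conclusion of the conjecture.
\end{theorem}

The same argument works at every $\aleph_k$, and for filters.

\begin{theorem}\label{thm:k}
Let $k<\omega$, let $D$ be a filter on $\omega_k$, and let $f_l:\omega_k\to\omega_l$ $(l\le k)$ be functions such that for each $l\le k$ and each $h:\omega_k\times\dots\times\omega_{l+1}\to\omega_l$ (for $l=k$, $h$ is just an element of $\omega_k$)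
\begin{equation}\label{eq:dom}
\{\xi<\omega_k: f_l(\xi)\ge h(f_k(\xi),\dots,f_{l+1}(\xi))\}\in D .
\end{equation}
Then $\square^{\mathrm{fin}}_{\aleph_k,D}$ holds, with $n_\xi=f_0(\xi)+1$.
\end{theorem}

\begin{corollary}\label{cor:strong}
Let $D$ be an ultrafilter on $\omega_1$ with $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$. If $f:\omega_1\to\omega_1$ satisfies $\{\xi:f(\xi)\ge i\}\in D$ for all $i<\omega_1$, then for every $g:\omega_1\to\omega$ there is $h:\omega_1\to\omega$ with $\{\xi:g(\xi)<h(f(\xi))\}\in D$. In particular, if $D$ is uniform, every countable-to-one $f:\omega_1\to\omega_1$ is finite-to-one on a set in $D$.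
\end{corollary}

The conjecture follows from the last sentence of Corollary~\ref{cor:strong}, applied to the function that has value $i$ on $I_i$ and value $0$ below $\alpha_0$. Finally, the converse of the conjecture, that the existence of such sets $A\in D$ for all sequences $\langle\alpha_i\rangle$ implies $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$, is refuted by $2^{\aleph_1}=\aleph_2$. Hence it is not provable in ZFC (if ZFC is consistent).

\begin{proposition}\label{prop:converse}
If $2^{\aleph_1}=\aleph_2$, there is a regular ultrafilter $D$ on $\aleph_1$ such that $\square^{\mathrm{fin}}_{\aleph_1,D}$ holds and for every increasing continuous $\langle\alpha_i:i<\omega_1\rangle$ in $\omega_1$ some $A\in D$ has $|A\cap[\alpha_i,\alpha_{i+1})|\le1$ for all $i$.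
\end{proposition}

Nothing here decides whether a regular ultrafilter on $\aleph_1$ with $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$ can consistently exist; the proof of the conjecture does not need this.

\paragraph{The hypotheses of Theorem~\ref{thm:main}.}
Regularity enters only through uniformity. \emph{A regular filter $D$ on $\omega_1$ is uniform:} let $\{X_\eta:\eta<\omega_1\}$ witness regularity and suppose $A\in D$ is countable. Each $A\cap X_\eta$ is in $D$, hence nonempty, so some $\xi\in A$ lies in $X_\eta$ for uncountably many $\eta$, a contradiction. In particular, by (i), $\square^{\mathrm{fin}}_{\aleph_1,D}$ fails for every $D$ that is not uniform.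

Uniformity cannot be dropped. Let $D$ be an ultrafilter on $\omega_1$ that contains $\omega$ and no finite set, and let $\alpha_i=\omega\cdot i$. Every $A\in D$ meets $[0,\omega)$ in an infinite set, yet $\square^{\mathrm{fin}}_{\aleph_1,D}$ fails. Nor is it enough that $D$ be a uniform filter. Let $D$ be the filter of co-countable subsets of $\omega_1$, and again $\alpha_i=\omega\cdot i$. Every $A\in D$ contains some whole interval $[\alpha_i,\alpha_{i+1})$. But any countably many members of $D$ have nonempty intersection, so $D$ is not regular and $\square^{\mathrm{fin}}_{\aleph_1,D}$ fails.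

\section{Coherent families}

\begin{definition}
A \emph{coherent family} on an ordinal $\theta$ is a sequence $\langle C_\alpha:\alpha<\theta\rangle$ with $C_\alpha\subseteq\alpha$ and such that $\beta\in C_\alpha$ implies $C_\beta=C_\alpha\cap\beta$. Its \emph{height function} is $\mathrm{ht}(\alpha)=\mathrm{otp}(C_\alpha)$, the order type of $C_\alpha$.
\end{definition}

If $\beta\in C_\alpha$, then $\mathrm{ht}(\beta)=\mathrm{otp}(C_\alpha\cap\beta)$, which is the position of $\beta$ in $C_\alpha$. Hence
\begin{equation}\label{eq:ht}
\mathrm{ht}\restriction C_\alpha\ \text{ is the order isomorphism of } C_\alpha \text{ onto the ordinal } \mathrm{ht}(\alpha).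
\end{equation}
This simple fact is what makes composition possible.

Conditions (a) and (c) of the square principle say that each $\langle C^\xi_\alpha:\alpha<\lambda^+\rangle$ is a coherent family. As a first attempt at $\omega_2$ one might look for families $\langle C^n_\alpha:\alpha<\omega_2\rangle$ $(n<\omega)$ of finite sets such that for $\beta<\alpha$ we have $\beta\in C^n_\alpha$ for all large $n$. There are none: they would give $\omega_1=\bigcup_nC^n_{\omega_1}$, a countable union of finite sets. What one can do with $\kappa$ indices is descend one cardinal, from $\kappa^+$ to sets of size less than $\kappa$.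

\begin{lemma}\label{lem:exist}
Let $\kappa$ be an infinite regular cardinal. There are coherent families $\langle C^\nu_\alpha:\alpha<\kappa^+\rangle$ $(\nu<\kappa)$ on $\kappa^+$ such that
\begin{enumerate}
\item[\textup{(1)}] $|C^\nu_\alpha|<\kappa$; and if $\kappa=\omega$, then $|C^n_\alpha|\le n$ for all $n<\omega$;
\item[\textup{(2)}] if $\beta<\alpha<\kappa^+$, there is $\nu_0<\kappa$ with $\beta\in C^\nu_\alpha$ for all $\nu\ge\nu_0$.
\end{enumerate}
\end{lemma}

The construction is a recursion on $\alpha$. At a limit $\gamma$ we would like to let $C^\nu_\gamma$ be the union of the sets $C^\nu_{c_i}\cup\{c_i\}$ along a cofinal sequence of points $c_i$. There are two difficulties. First, the pieces must fit together, which forces $c_j\in C^\nu_{c_i}$ for $j<i$. For fixed $\nu$ this may fail, so we use only those $c_i$ for which it holds. Second, the union must stay small. For $\kappa>\omega$ it is enough to use only indices $i<\nu$. For $\kappa=\omega$ there is an absolute bound $n$ on the size, and the recursion can run out of room.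

\begin{example}\label{ex:slack}
For $\kappa=\omega$ we may put $C^n_m=\{0,\dots,m-1\}$ for $m\le n$ and $C^n_m=\emptyset$ for $n<m<\omega$. The choice $C^n_\omega=\{0,\dots,n-1\}$ would satisfy (1) and (2) at $\omega$, but would be fatal at $\omega+1$: if $\omega\in C^n_{\omega+1}$, as (2) demands for all large $n$, then $C^n_{\omega+1}=C^n_\omega\cup\{\omega\}$ would have $n+1$ elements. Taking $C^n_\omega=\{i:2i+1\le n\}$ instead leaves about $n/2$ places free. Some such reserve is unavoidable: by (2) applied to $\alpha+m$ we have $\alpha,\dots,\alpha+m-1\in C^n_{\alpha+m}$ for all large $n$, so $|C^n_\alpha|+m\le|C^n_{\alpha+m}|\le n$. Thus (1) and (2) imply that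
\begin{enumerate}
\item[\textup{(3)}] if $\kappa=\omega$, then $n-|C^n_\alpha|\to\infty$ as $n\to\infty$, for each $\alpha<\omega_1$.
\end{enumerate}
We therefore carry (3) along as an induction hypothesis.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:exist}]
We define $C^\nu_\gamma$ for all $\nu<\kappa$ by recursion on $\gamma<\kappa^+$, preserving coherence, (1), (2) and (3). Let $C^\nu_0=\emptyset$. For $\gamma>0$ fix a strictly increasing sequence $\langle c_i:i<\theta\rangle$ in $\gamma$ such that every $\beta<\gamma$ satisfies $\beta\le c_i$ for some $i$. If $\gamma=\delta+1$, take $\theta=1$ and $c_0=\delta$; if $\gamma$ is a limit, take $\theta=\mathrm{cf}(\gamma)$, which is at most $\kappa$ since $\gamma<\kappa^+$. Call $i<\theta$ \emph{good for $\nu$} if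
\begin{itemize}
\item[(g1)] $c_j\in C^\nu_{c_i}$ for all $j<i$, and
\item[(g2)] $i<\nu$ in case $\kappa>\omega$; $\ i+|C^\nu_{c_i}|+1\le\nu$ in case $\kappa=\omega$.
\end{itemize}
Put
\[
K_i=C^\nu_{c_i}\cup\{c_i\},\qquad C^\nu_\gamma=\bigcup\{K_i: i \text{ is good for }\nu\}.
\]

\emph{Coherence.} Clearly $C^\nu_\gamma\subseteq\gamma$. Let $j<i$ both be good for $\nu$. By (g1), $c_j\in C^\nu_{c_i}$, so $C^\nu_{c_j}=C^\nu_{c_i}\cap c_j$ and therefore $K_j=K_i\cap(c_j+1)$. So of any two of these sets one is an initial segment of the other, and every $K_i$ with $i$ good is an initial segment of $C^\nu_\gamma$. Now let $\beta\in C^\nu_\gamma$, say $\beta\in K_i$ with $i$ good. Then $C^\nu_\gamma\cap\beta=K_i\cap\beta$. If $\beta=c_i$, this is $C^\nu_{c_i}=C^\nu_\beta$. If $\beta\in C^\nu_{c_i}$, it is $C^\nu_{c_i}\cap\beta=C^\nu_\beta$.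

\emph{Size.} If $\kappa>\omega$, then by (g2) $C^\nu_\gamma$ is a union of at most $|\nu|<\kappa$ sets of size less than $\kappa$, so $|C^\nu_\gamma|<\kappa$ by regularity. If $\kappa=\omega$, then every good $i$ is less than $\nu=n$. If there are good $i$, let $s(n)$ be the largest one; by the previous paragraph $C^n_\gamma=K_{s(n)}$, and by (g2)
\begin{equation}\label{eq:budget}
|C^n_\gamma|=|C^n_{c_{s(n)}}|+1\le n-s(n)\le n .
\end{equation}
If no $i$ is good, then $C^n_\gamma=\emptyset$.

\emph{Every $i<\theta$ is good for all large $\nu$.} For (g1), each of the conditions $c_j\in C^\nu_{c_i}$ with $j<i$ holds from some threshold on, by (2) for $c_i$. Since $i<\theta\le\kappa$, there are fewer than $\kappa$ thresholds, so they are bounded in $\kappa$ by regularity. Condition (g2) clearly holds for all large $\nu$ if $\kappa>\omega$, and it does so by (3) for $c_i$ if $\kappa=\omega$.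

\emph{Property} (2). Let $\beta<\gamma$ and choose $i$ with $\beta\le c_i$. For all large $\nu$, $i$ is good, so $C^\nu_{c_i}\cup\{c_i\}\subseteq C^\nu_\gamma$. If $\beta=c_i$ we are done. If $\beta<c_i$, then $\beta\in C^\nu_{c_i}$ for all large $\nu$ by (2) for $c_i$.

\emph{Property} (3). Let $\kappa=\omega$. If $\gamma=\delta+1$, then $C^n_\gamma=C^n_\delta\cup\{\delta\}$ for all large $n$, and $n-|C^n_\delta|-1\to\infty$ by (3) for $\delta$. If $\gamma$ is a limit, then $\theta=\omega$. Each fixed $i<\omega$ is good for all large $n$, so $s(n)$ is defined for all large $n$ and $s(n)\to\infty$. By \eqref{eq:budget}, $n-|C^n_\gamma|\ge s(n)$.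
\end{proof}

\section{Composition, and the proof of the conjecture}

\subsection{The first uncountable ordinal, by hand}

Let $E^n_\eta$ $(n<\omega,\ \eta<\omega_1)$ be the families of Lemma~\ref{lem:exist} for $\kappa=\omega$. They handle all pairs of countable ordinals. The first new ordinal is $\omega_1$, and we have seen that countably many finite sets cannot exhaust it. With $\omega_1$ indices, however, we can exhaust it by \emph{countable} sets. For $i<\omega_1$ put
\[
P^i_\alpha=\alpha\ \ (\alpha<\omega_1),\qquad P^i_{\omega_1}=i,\qquad P^i_{\omega_1+1}=i\cup\{\omega_1\}.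
\]
This is a coherent family on $\omega_1+2$, and for every pair $\beta<\alpha$ we have $\beta\in P^i_\alpha$ for all large $i$. Its heights are $\mathrm{ht}_i(\alpha)=\alpha$ for $\alpha<\omega_1$, $\mathrm{ht}_i(\omega_1)=i$ and $\mathrm{ht}_i(\omega_1+1)=i+1$. In other words, from index $i$ the ordinal $\omega_1$ looks like the countable ordinal $i$, and $\omega_1+1$ looks like $i+1$. For countable ordinals we have finite sets, and we pull them back:
\[
Q^{i,n}_\alpha=\{\beta\in P^i_\alpha:\mathrm{ht}_i(\beta)\in E^n_{\mathrm{ht}_i(\alpha)}\}.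
\]
This gives $Q^{i,n}_\alpha=E^n_\alpha$ for $\alpha<\omega_1$ and $Q^{i,n}_{\omega_1}=E^n_i$. The set $Q^{i,n}_{\omega_1+1}$ consists of $E^n_{i+1}\cap i$ and, if $i\in E^n_{i+1}$, also the point $\omega_1$. In the latter case coherence of $E^n$ gives $E^n_{i+1}\cap i=E^n_i$, so $Q^{i,n}_{\omega_1+1}\cap\omega_1=Q^{i,n}_{\omega_1}$, as coherence of $Q^{i,n}$ requires. All these sets have at most $n$ elements.

When is $\beta<\omega_1$ in $Q^{i,n}_{\omega_1}$? Precisely when $\beta<i$ and $\beta\in E^n_i$, so certainly if
\[
i>\beta\quad\text{and}\quad n\ge h(i),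
\]
where $h(i)$ is a threshold from Lemma~\ref{lem:exist}(2) for the pair $\beta<i$. The threshold depends on $i$. This is why we need a $D$ whose second coordinate is large \emph{relative to the first}, and that is what the failure of the conclusion of the conjecture provides.

\subsection{Composing two coherent families}

The pullback in the example works in general: pulling a coherent family back along the heights of another one preserves coherence, and the sizes are those of the family pulled back.

\begin{lemma}\label{lem:compose}
Let $\langle P_\alpha:\alpha<\theta\rangle$ be a coherent family on $\theta$ with heights $\mathrm{ht}(\alpha)=\mathrm{otp}(P_\alpha)<\theta'$ for all $\alpha$, and let $\langle E_\eta:\eta<\theta'\rangle$ be a coherent family on $\theta'$. Then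
\[
Q_\alpha=\{\beta\in P_\alpha:\mathrm{ht}(\beta)\in E_{\mathrm{ht}(\alpha)}\}
\]
is a coherent family on $\theta$, and $|Q_\alpha|=|E_{\mathrm{ht}(\alpha)}|$.
\end{lemma}

\begin{proof}
By \eqref{eq:ht}, $\mathrm{ht}$ maps $P_\alpha$ bijectively onto $\mathrm{ht}(\alpha)\supseteq E_{\mathrm{ht}(\alpha)}$; this gives the cardinality. Clearly $Q_\alpha\subseteq\alpha$. Let $\beta\in Q_\alpha$. Since $\beta\in P_\alpha$, we have $P_\beta=P_\alpha\cap\beta$. Since $\mathrm{ht}(\beta)\in E_{\mathrm{ht}(\alpha)}$, we have $E_{\mathrm{ht}(\beta)}=E_{\mathrm{ht}(\alpha)}\cap\mathrm{ht}(\beta)$. For $\gamma\in P_\alpha\cap\beta=P_\beta$ we have $\mathrm{ht}(\gamma)<\mathrm{ht}(\beta)$ by \eqref{eq:ht}, so $\mathrm{ht}(\gamma)\in E_{\mathrm{ht}(\beta)}$ if and only if $\mathrm{ht}(\gamma)\in E_{\mathrm{ht}(\alpha)}$. Hence $Q_\beta=Q_\alpha\cap\beta$.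
\end{proof}

\subsection{The proof of the conjecture}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
As shown in Section~1, a regular ultrafilter on $\omega_1$ is uniform, so let $D$ be uniform. Fix $\langle\alpha_i\rangle$ as in the hypothesis, with intervals $I_i=[\alpha_i,\alpha_{i+1})$, and fix injections $e_i:I_i\to\omega$. For $h:\omega_1\to\omega$ let
\[
B_h=\bigcup_{i<\omega_1}\{\xi\in I_i:e_i(\xi)<h(i)\}.
\]
Each $B_h\cap I_i$ is finite, so $B_h\notin D$ by hypothesis. Since $D$ is an ultrafilter, $\omega_1\setminus B_h\in D$; since $D$ is a uniform ultrafilter, it contains all co-countable sets. Therefore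
\begin{equation}\label{eq:star}
[\alpha_{i_0},\omega_1)\setminus B_h\in D\qquad\text{for all } i_0<\omega_1 \text{ and } h:\omega_1\to\omega .
\end{equation}

Let $P^i_\alpha$ $(i<\omega_1,\ \alpha<\omega_2)$ be given by Lemma~\ref{lem:exist} for $\kappa=\omega_1$, and $E^n_\eta$ $(n<\omega,\ \eta<\omega_1)$ by Lemma~\ref{lem:exist} for $\kappa=\omega$. The sets $P^i_\alpha$ are countable, so $\mathrm{ht}_i(\alpha)=\mathrm{otp}(P^i_\alpha)<\omega_1$. For $\alpha<\omega_2$ and $\xi\in I_i$ put
\[
C^\xi_\alpha=\bigl\{\beta\in P^i_\alpha:\ \mathrm{ht}_i(\beta)\in E^{e_i(\xi)}_{\mathrm{ht}_i(\alpha)}\bigr\},\qquad n_\xi=e_i(\xi)+1,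
\]
and for $\xi<\alpha_0$ put $C^\xi_\alpha=\emptyset$ and $n_\xi=1$. For $\xi<\alpha_0$ conditions (a)--(c) are trivial. For $\xi\in I_i$, (a) and (c) hold by Lemma~\ref{lem:compose}, and (b) holds because $|C^\xi_\alpha|=\bigl|E^{e_i(\xi)}_{\mathrm{ht}_i(\alpha)}\bigr|\le e_i(\xi)<n_\xi$.

For (d), let $\beta<\alpha<\omega_2$. Choose $i_0<\omega_1$ with $\beta\in P^i_\alpha$ for all $i\ge i_0$. For $i\ge i_0$ we have $\mathrm{ht}_i(\beta)<\mathrm{ht}_i(\alpha)<\omega_1$ by \eqref{eq:ht}, so there is $h(i)<\omega$ with $\mathrm{ht}_i(\beta)\in E^n_{\mathrm{ht}_i(\alpha)}$ for all $n\ge h(i)$. Put $h(i)=0$ for $i<i_0$. If $\xi\in[\alpha_{i_0},\omega_1)\setminus B_h$, say $\xi\in I_i$, then $i\ge i_0$ and $e_i(\xi)\ge h(i)$, so $\beta\in C^\xi_\alpha$. Hence $\{\xi:\beta\in C^\xi_\alpha\}\in D$ by \eqref{eq:star}, and $\square^{\mathrm{fin}}_{\aleph_1,D}$ holds.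
\end{proof}

\section{Iterating the composition}

The proof above used $D$ only through \eqref{eq:star}. Put $f_1(\xi)=i$ and $f_0(\xi)=e_i(\xi)$ for $\xi\in I_i$, and $f_1(\xi)=f_0(\xi)=0$ for $\xi<\alpha_0$. Then \eqref{eq:star} gives hypothesis \eqref{eq:dom} of Theorem~\ref{thm:k} for $k=1$. For general $k$ we descend from $\omega_{k+1}$ to the integers in $k+1$ steps, one for each of the coordinates $f_k,\dots,f_0$.

\begin{proof}[Proof of Theorem~\ref{thm:k}]
For $l\le k$ let $E^{(l),\nu}$ $(\nu<\omega_l)$ be the coherent families on $\omega_{l+1}$ from Lemma~\ref{lem:exist} for $\kappa=\omega_l$. For sequences $\bar\nu=(\nu_k,\dots,\nu_l)$ with $\nu_m<\omega_m$ we define coherent families $P^{\bar\nu}$ on $\omega_{k+1}$, with height functions $\mathrm{ht}^{\bar\nu}$, by recursion on the length. For the empty sequence let $P^{\langle\rangle}_\alpha=\alpha$, so that all heights are below $\omega_{k+1}$. Given $P^{\bar\nu}$ for $\bar\nu=(\nu_k,\dots,\nu_{l+1})$ with all heights below $\omega_{l+1}$, put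
\[
P^{\bar\nu^\frown\nu_l}_\alpha=\bigl\{\beta\in P^{\bar\nu}_\alpha:\ \mathrm{ht}^{\bar\nu}(\beta)\in E^{(l),\nu_l}_{\mathrm{ht}^{\bar\nu}(\alpha)}\bigr\}.
\]
By Lemma~\ref{lem:compose} this is a coherent family, and its sets have size less than $\aleph_l$. So its heights are below $\omega_l$, and the recursion continues. For $l=0$ the sizes are at most $\nu_0$. Put
\[
C^\xi_\alpha=P^{(f_k(\xi),\dots,f_0(\xi))}_\alpha,\qquad n_\xi=f_0(\xi)+1 .
\]
Then (a)--(c) hold.

For (d), let $\beta<\alpha<\omega_{k+1}$. For $l\le k$ and $\bar\nu=(\nu_k,\dots,\nu_{l+1})$ we define $h_l(\bar\nu)<\omega_l$. If $\beta\in P^{\bar\nu}_\alpha$, then $\mathrm{ht}^{\bar\nu}(\beta)<\mathrm{ht}^{\bar\nu}(\alpha)<\omega_{l+1}$, and by Lemma~\ref{lem:exist}(2) we may let $h_l(\bar\nu)$ be the least $\nu^*<\omega_l$ such that $\mathrm{ht}^{\bar\nu}(\beta)\in E^{(l),\nu}_{\mathrm{ht}^{\bar\nu}(\alpha)}$ for all $\nu\ge\nu^*$. Otherwise let $h_l(\bar\nu)=0$. Suppose $\xi$ satisfies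
\[
f_l(\xi)\ge h_l(f_k(\xi),\dots,f_{l+1}(\xi))\qquad\text{for all } l\le k .
\]
We have $\beta\in P^{\langle\rangle}_\alpha$, and if $\beta\in P^{(f_k(\xi),\dots,f_{l+1}(\xi))}_\alpha$, then $\beta\in P^{(f_k(\xi),\dots,f_l(\xi))}_\alpha$ by the choice of $h_l$. By induction on $l=k,k-1,\dots,0$ we get $\beta\in C^\xi_\alpha$. The set of all such $\xi$ is the intersection of $k+1$ sets of the form \eqref{eq:dom}, hence in $D$.
\end{proof}

\begin{remark}
Filters as in Theorem~\ref{thm:k} exist for every $k$. Identify $\omega_k$ with $\omega_k\times\dots\times\omega_0$ by a bijection, let $f_l$ be the coordinate functions, and take any filter containing all sets $\{\bar\nu:\nu_l\ge h_l(\nu_k,\dots,\nu_{l+1})\text{ for all }l\le k\}$. These sets are nonempty (choose $\nu_k,\dots,\nu_0$ in this order), and the family of all of them is closed under finite intersections (take maxima of the $h_l$), so they generate a filter. For $k=0$ the condition on $f_0$ is only that $\{\xi:f_0(\xi)\ge m\}\in D$ for all $m<\omega$.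
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:strong}]
Suppose that for some $g$ there is no such $h$. Since $D$ is an ultrafilter, $\{\xi:g(\xi)\ge h(f(\xi))\}\in D$ for every $h:\omega_1\to\omega$. Together with the assumption on $f$ this is \eqref{eq:dom} for $k=1$, $f_1=f$ and $f_0=g$. So Theorem~\ref{thm:k} gives $\square^{\mathrm{fin}}_{\aleph_1,D}$, a contradiction.

For the last sentence, let $D$ be uniform and $f$ countable-to-one. For $i<\omega_1$ the set $\{\xi:f(\xi)<i\}$ is a countable union of countable sets, so $\{\xi:f(\xi)\ge i\}\in D$. Choose $g:\omega_1\to\omega$ injective on each fiber of $f$, and take $h$ as just proved to exist. On the set $\{\xi:g(\xi)<h(f(\xi))\}\in D$, the value $i$ is taken by $f$ at most $h(i)$ times.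
\end{proof}

\section{The converse fails if $2^{\aleph_1}=\aleph_2$}

We prove Proposition~\ref{prop:converse}. The ultrafilter is built in $\omega_2$ steps together with its square sequence. At step $\alpha$ we choose the sets $C^\xi_\alpha$ for all $\xi$, enlarge the filter so that it acquires a set meeting every interval of the $\alpha$-th continuous sequence in at most one point, and decide the $\alpha$-th subset of $\omega_1$.

The difficulty is in choosing $C^\xi_\alpha$. Up to $\aleph_1$ new sets $\{\xi:\beta\in C^\xi_\alpha\}$ $(\beta<\alpha)$ must enter the filter at once, and its members must stay uncountable. So for every finite $s\subseteq\alpha$ and every set $G$ in a base of the current filter there must be uncountably many $\xi\in G$ with $s\subseteq C^\xi_\alpha$. For such $\xi$, if $\delta=\max s$, coherence leaves no choice below $\delta$: we must have $C^\xi_\alpha\cap\delta=C^\xi_\delta$. So we use points $\xi$ for which $C^\xi_\delta$ already contains $s\setminus\{\delta\}$; at step $\delta$ it was arranged that the filter contains the set of these points. Adding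 $\delta$ uses up one unit of the bound $n_\xi$. As in property (3) of Section~2, we therefore keep $n_\xi-|C^\xi_\alpha|$ unbounded modulo the filter.

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
Let $\langle s_\xi:\xi<\omega_1\rangle$ enumerate the set $[\omega_1]^{<\omega}$ of finite subsets of $\omega_1$ without repetition, and put $n_\xi=|s_\xi|+1$. Using $2^{\aleph_1}=\aleph_2$, let $\langle Z_\alpha:\alpha<\omega_2\rangle$ list all subsets of $\omega_1$, and let $\langle\bar c^{\,\alpha}:\alpha<\omega_2\rangle$ list, possibly with repetitions, all increasing continuous $\omega_1$-sequences in $\omega_1$.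

By recursion on $\alpha<\omega_2$ we construct filters $F_\alpha$ on $\omega_1$, increasing with $\alpha$, and sets $C^\xi_\alpha$ $(\xi<\omega_1)$ satisfying (a)--(c). Each $F_\alpha$ is generated by a base $\mathcal G_\alpha$ that has size at most $\aleph_1$, is closed under finite intersections, and consists of uncountable sets; thus all members of $F_\alpha$ are uncountable. We require, for all $\beta<\alpha$ and $m<\omega$,
\begin{equation}\label{eq:req}
\{\xi:\beta\in C^\xi_\alpha\}\in F_{\alpha+1},\qquad \{\xi:|C^\xi_\alpha|+m<n_\xi\}\in F_{\alpha+1}.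
\end{equation}

\emph{Start.} Let $\mathcal G_0$ consist of the sets $\{\xi:t\subseteq s_\xi\}$ for $t\in[\omega_1]^{<\omega}$. They are uncountable, and the sets for $t$ and $t'$ intersect in the set for $t\cup t'$. The sets $X_\eta=\{\xi:\eta\in s_\xi\}$ show that $F_0$ is regular. Taking $|t|=m$ we see that $\{\xi:m<n_\xi\}\in F_0$ for every $m$.

\emph{Limits.} For limit $\alpha$ let $\mathcal G_\alpha$ be the set of all finite intersections of members of $\bigcup_{\alpha'<\alpha}\mathcal G_{\alpha'}$. Each of them lies in some $F_{\alpha'}$ with $\alpha'<\alpha$, hence is uncountable. As $|\alpha|\le\aleph_1$, also $|\mathcal G_\alpha|\le\aleph_1$.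

\emph{Step $\alpha$, part 1: the sets $C^\xi_\alpha$.} For $G\in\mathcal G_\alpha$, $s\in[\alpha]^{<\omega}$ and $m<\omega$ let
\[
Y(G,s,m)=
\begin{cases}
\{\xi\in G:\ m<n_\xi\} & \text{if } s=\emptyset,\\
\{\xi\in G:\ s\setminus\{\delta\}\subseteq C^\xi_\delta,\ |C^\xi_\delta|+1+m<n_\xi\} & \text{if } s\ne\emptyset,\ \delta=\max s.
\end{cases}
\]
By \eqref{eq:req} at stage $\delta$ (or by the start, if $s=\emptyset$), $Y(G,s,m)$ is in $F_\alpha$, so it is uncountable. There are at most $\aleph_1$ triples. List them as $\langle\tau_j:j<\omega_1\rangle$ with each triple occurring $\aleph_1$ times, and choose recursively $\xi_j\in Y(\tau_j)$ different from all earlier ones. If $\tau_j=(G,s,m)$ with $s\neq\emptyset$, let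
\[
C^{\xi_j}_\alpha=C^{\xi_j}_\delta\cup\{\delta\},\qquad \delta=\max s .
\]
In all other cases let $C^\xi_\alpha=\emptyset$. Then (a) is clear. Condition (b) holds because $|C^{\xi_j}_\delta|+1+m<n_{\xi_j}$, and because $n_\xi\ge1$ if $C^\xi_\alpha=\emptyset$. Condition (c) holds at $\alpha$ because it holds at $\delta$ and $C^{\xi_j}_\alpha\cap\delta=C^{\xi_j}_\delta$. Now put
\[
H(G,s,m)=\{\xi\in G:\ s\subseteq C^\xi_\alpha,\ |C^\xi_\alpha|+m<n_\xi\}.
\]
This set contains all $\xi_j$ with $\tau_j=(G,s,m)$: if $s\ne\emptyset$, this follows from $\xi_j\in Y(G,s,m)$ and $|C^{\xi_j}_\alpha|=|C^{\xi_j}_\delta|+1$; if $s=\emptyset$, then $C^{\xi_j}_\alpha=\emptyset$ and $m<n_{\xi_j}$. Hence $H(G,s,m)$ is uncountable. Let $\mathcal G'_\alpha$ be the family of all $H(G,s,m)$. It has size at most $\aleph_1$, and it is closed under finite intersections, since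
\[
H(G,s,m)\cap H(G',s',m')=H(G\cap G',\,s\cup s',\,\max(m,m')).
\]
By (b), $H(G,\emptyset,0)=G$, so the filter generated by $\mathcal G'_\alpha$ extends $F_\alpha$. It contains the sets in \eqref{eq:req}, because $H(G,\{\beta\},0)\subseteq\{\xi:\beta\in C^\xi_\alpha\}$ and $H(G,\emptyset,m)\subseteq\{\xi:|C^\xi_\alpha|+m<n_\xi\}$.

\emph{Part 2: the sequence $\bar c^{\,\alpha}$.} Let $\bar c^{\,\alpha}=\langle\alpha_i:i<\omega_1\rangle$. List $\mathcal G'_\alpha$ as $\langle H_j:j<\omega_1\rangle$ with each member occurring $\aleph_1$ times. Recursively pick $\zeta_j\in H_j$ lying in an interval $[\alpha_i,\alpha_{i+1})$ whose index $i$ is larger than all indices used before. This is possible: only countably many indices have been used, so some $i^*<\omega_1$ bounds them, and the uncountable set $H_j$ is not contained in the countable ordinal $\alpha_{i^*+1}$. Let $A=\{\zeta_j:j<\omega_1\}$. Then $A$ meets each interval in at most one point. Put $\mathcal G''_\alpha=\{H\cap A:H\in\mathcal G'_\alpha\}$. This family is closed under finite intersections, and $H\cap A$ contains the uncountably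 many points $\zeta_j$ with $H_j=H$.

\emph{Part 3: the set $Z_\alpha$.} If $H\cap Z_\alpha$ is uncountable for all $H\in\mathcal G''_\alpha$, let $\mathcal G_{\alpha+1}=\{H\cap Z_\alpha:H\in\mathcal G''_\alpha\}$. Otherwise fix $H_*\in\mathcal G''_\alpha$ with $H_*\cap Z_\alpha$ countable. For every $H\in\mathcal G''_\alpha$ the set $H\cap H_*\in\mathcal G''_\alpha$ is uncountable and has countable intersection with $Z_\alpha$, so $H\setminus Z_\alpha\supseteq(H\cap H_*)\setminus Z_\alpha$ is uncountable. In this case let $\mathcal G_{\alpha+1}=\{H\setminus Z_\alpha:H\in\mathcal G''_\alpha\}$. In both cases $\mathcal G_{\alpha+1}$ is closed under finite intersections, has size at most $\aleph_1$, and consists of uncountable sets. Every member of $\mathcal G'_\alpha$ contains a member of $\mathcal G_{\alpha+1}$, so $F_{\alpha+1}$ extends $F_\alpha$ and satisfies \eqref{eq:req}. Moreover, $F_{\alpha+1}$ contains $A$, and it contains $Z_\alpha$ or $\omega_1\setminus Z_\alpha$.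

\emph{Conclusion.} Let $D=\bigcup_{\alpha<\omega_2}F_\alpha$. It is a proper filter, all of whose members are uncountable. By Part~3 it is an ultrafilter, and it is regular since $F_0\subseteq D$. By construction the sets $C^\xi_\alpha$ and the integers $n_\xi$ satisfy (a)--(c), and \eqref{eq:req} gives (d). So $\square^{\mathrm{fin}}_{\aleph_1,D}$ holds. Every increasing continuous $\langle\alpha_i\rangle$ in $\omega_1$ is $\bar c^{\,\alpha}$ for some $\alpha$, and the set $A\in F_{\alpha+1}\subseteq D$ of step $\alpha$ meets each $[\alpha_i,\alpha_{i+1})$ in at most one point.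
\end{proof}

\begin{thebibliography}{9}
\bibitem{RU} \emph{Regular Ultrapowers at Regular Cardinals}, \texttt{https://shelah.logic.at/files/95599/1011.pdf}.
\end{thebibliography}

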